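# Least fixed points with $k$ variables can collapse where infinitary logic does not

## 1. Two collapse conditions for $k$-variable logic

Fix a finite relational vocabulary, a positive integer $k$, and a class $\mathcal C$ of finite structures. Two formulas are *equivalent on $\mathcal C$* if they define the same relation on every structure in $\mathcal C$. We compare two conditions.

1. Every formula of $L^k_{\infty\omega}$ is equivalent on $\mathcal C$ to a formula of $L^k$.
2. Every formula of $\mathrm{LFP}^k$ is equivalent on $\mathcal C$ to a formula of $L^k$.

**Theorem A.** For every $k\ge 2$ there are a finite relational vocabulary and a class $\mathcal C$ of finite structures such that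

- (i) every formula of $\mathrm{LFP}^k$ is equivalent on $\mathcal C$ to a formula of $L^k$ (condition 2 holds);
- (ii) some formula of $L^k_{\infty\omega}$ is not equivalent on $\mathcal C$ to any formula of $L^k$ (condition 1 fails);
- (iii) some $k$-variable induction is unbounded on $\mathcal C$.

**Theorem B.** The implication (1)⇒(2) holds for all $\mathcal C$ and all $k$. The implication (2)⇒(1) holds for all $\mathcal C$ if and only if $k=1$.

Here $L^k$ is first-order logic with only the variables $x_1,\dots,x_k$, which may be requantified and reused. $L^k_{\infty\omega}$ adds conjunctions and disjunctions over arbitrary sets of formulas, still with only these $k$ variables. $\mathrm{LFP}^k$ is the $k$-variable fragment of least fixed point logic in the sense of Kolaitis and Vardi: its fixed points are given by systems of simultaneous positive inductive formulas that together use at most $k$ variables. Iterating single positive $L^k$-formulas is not enough.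

The question whether 1 and 2 are equivalent is posed in "Finite Models and Finitely Many Variables" (http://matwbn.icm.edu.pl/ksiazki/bcp/bcp46/bcp4614.pdf). It sits next to a result of Kolaitis and Vardi: for every class $\mathcal C$ of finite structures and every $k$, condition 1 holds if and only if no $k$-variable induction (no induction of $\mathrm{LFP}^k$) is unbounded on $\mathcal C$. We shall not use this result, but it says what to expect. If condition 1 fails, some induction needs more and more steps as we run through $\mathcal C$. One would hope to turn a long induction into a fixed point that $L^k$ cannot define. Theorem A says that this hope is false: on our class some inductions run arbitrarily long, and yet every limit of every induction could have been written down in $L^k$ at once.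

Structures are finite and non-empty throughout.

## 2. Substitution and fixed points with $k$ variables

Write $[k]=\{1,\dots,k\}$, and view a tuple $\bar a\in V^k$ as a map $[k]\to V$. For $R\subseteq V^k$ and $\sigma:[k]\to[k]$ put
$$R\circ\sigma=\{\bar a\in V^k:\ \bar a\circ\sigma\in R\},\qquad \bar a\circ\sigma=(a_{\sigma(1)},\dots,a_{\sigma(k)}).$$
For instance, if $k=2$ and $\sigma$ swaps $1$ and $2$, then $R\circ\sigma$ is the converse of $R$. Unfolding the definition, $\bar a\in(R\circ\sigma)\circ\sigma'$ iff $\bar a\circ\sigma'\circ\sigma\in R$, so
$$(R\circ\sigma)\circ\sigma'=R\circ(\sigma'\sigma). \tag{1}$$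
Also $R\mapsto R\circ\sigma$ commutes with union, intersection and complement. Every formula with free individual variables among $x_1,\dots,x_k$ is read as defining a $k$-ary relation, possibly with dummy coordinates.

**Lemma 1 (substitution).** For $\varphi\in L^k$ and $\sigma:[k]\to[k]$ there is a formula $\varphi\circ\sigma\in L^k$ that defines $\varphi^M\circ\sigma$ on every structure $M$. The same holds for $L^k_{\infty\omega}$.

*Proof.* The only danger is capture of variables. Atoms and (infinitary) Boolean connectives are clear. For $\exists x_j\psi$, the set $\sigma([k]\setminus\{j\})$ has at most $k-1$ elements, so choose $l\notin\sigma([k]\setminus\{j\})$. Let $\sigma'$ agree with $\sigma$ except that $\sigma'(j)=l$, and take $\exists x_l(\psi\circ\sigma')$. This is correct because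
$$\bar a[l\mapsto c]\circ\sigma'=(\bar a\circ\sigma)[j\mapsto c]:$$
at an index $i\ne j$ both sides are $a_{\sigma(i)}$, since $\sigma(i)\neq l$; at $j$ both sides are $c$. The case of $\forall$ is the same. ∎

**Definition ($\mathrm{LFP}^k$).** Formulas are built with individual variables $x_1,\dots,x_k$ from atoms (over the vocabulary, equality, and relation variables) by $\neg,\wedge,\vee,\exists,\forall$ and
$$[\mathrm{lfp}_i\ S_1,\dots,S_m:\ \psi_1,\dots,\psi_m](x_{\rho(1)},\dots,x_{\rho(k)}),$$
where the $S_j$ occur only positively (under an even number of negations) in the $\psi$'s. The value is the $i$-th component of the least solution of $S_j=\{\bar a:\psi_j(\bar a,\bar S)\}$, $j\le m$. The $\psi_j$ may contain further fixed points, possibly negated. Relation variables are $k$-ary; smaller arities are covered by dummy coordinates after renaming variables. Every free individual variable of $\psi_j$ is an argument of $S_j$. The *stages* of a system are $\bar S^0=\emptyset$ and $\bar S^{s+1}=\bar\psi(\bar S^s)$. The induction is *unbounded* on $\mathcal C$ if there is no $s$ such that $\bar S^{s}=\bar S^{s+1}$ on all structures of $\mathcal C$.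

This is the most generous version without individual parameters. If it collapses to $L^k$ on $\mathcal C$, so does every narrower version, for example un-nested systems of $L^k$-formulas.

*Why no parameters.* If $\psi_j$ could have a free variable that is not an argument of $S_j$, then
$$[\mathrm{lfp}\ S:\ x_1=x_2\ \vee\ \exists x_2(E(x_2,x_1)\wedge S(x_2))](x_1),$$
with $S$ unary and $x_2$ a parameter in the first disjunct, would define reachability with two variables. But $L^2_{\infty\omega}$ cannot even separate an undirected hexagon (all pairs reachable) from two disjoint triangles (not all pairs reachable). Indeed, by induction on $\varphi\in L^2_{\infty\omega}$, the truth of $\varphi(a,b)$ in either graph depends only on whether $a,b$ are equal, adjacent, or distinct and non-adjacent: when one entry is held fixed and the other varies, all three cases occur, in both graphs. So with parameters $\mathrm{LFP}^k\subseteq L^k_{\infty\omega}$ would fail.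

**Fixed points on finite lattices.** We use the textbook facts on a monotone operator $\Psi$ on a finite lattice. Its least fixed point is reached by iterating $\Psi$ from the bottom, and it is the least $X$ with $\Psi(X)\le X$. Dually, its greatest fixed point is reached by iterating from the top, and it is the greatest $X$ with $X\le\Psi(X)$.

**Negation normal form.** We want negations only in front of vocabulary atoms and equalities. Allow gfp as well as lfp, with the same positivity condition, and let all bound relation variables be different. Negations are pushed through $\wedge,\vee,\exists,\forall$ as usual. For fixed points: $\bar S$ is a fixed point of $\Psi$ iff its complement is a fixed point of the dual operator $\bar S\mapsto\overline{\Psi(\overline{\bar S})}$, and complementation reverses inclusion. So the complement of the least fixed point of $\Psi$ is the greatest fixed point of the dual operator, and vice versa. Hence $\neg[\mathrm{lfp}_i\,\bar S:\bar\psi]$ becomes $[\mathrm{gfp}_i\,\bar S:\bar\psi^*]$, where $\psi_j^*$ is $\neg\psi_j$ with every $S_h$ replaced by $\neg S_h$. Each occurrence of $S_h$ in the body gains two negations, so $S_h$ stays positive in the body of its binder,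 and the bodies of inner binders keep this property for their own variables. When no negation can be pushed further and double negations are cancelled, negations stand only in front of atoms. If the formula has no free relation variables, each relation variable occurs under an even number of negations in the body of its binder, that is, now under none. From here on all $\mathrm{LFP}^k$-formulas and their subformulas are in this form; in particular all relation variables, free or bound, occur only positively.

## 3. From condition 1 to condition 2, and the case of one variable

**Lemma 2.** On finite structures every $\mathrm{LFP}^k$-formula without free relation variables is equivalent to an $L^k_{\infty\omega}$-formula. Hence (1)⇒(2) for all $\mathcal C$ and $k$.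

*Proof.* By induction on negation normal form formulas $\varphi$ we show: if the free relation variables are interpreted by relations defined by $L^k_{\infty\omega}$-formulas, the result is definable by an $L^k_{\infty\omega}$-formula, the same one for all finite structures. Literals over the vocabulary are clear. For an atom $Z(x_{\sigma(1)},\dots,x_{\sigma(k)})$ with $Z$ defined by $\zeta$, use $\zeta\circ\sigma$ from Lemma 1. Boolean connectives and quantifiers are clear. For an lfp with bodies $\psi_j$, the stage $\bar S^0$ is defined by a false formula. If stage $s$ is defined by $L^k_{\infty\omega}$-formulas, then the induction hypothesis for the $\psi_j$, applied with $\bar S$ interpreted by those formulas, defines stage $s+1$. On a finite structure the fixed point is the union of its finite stages, so it is defined by the disjunction of the stage formulas over $s<\omega$; a substitution as in Lemma 1 then accounts for the arguments $x_{\rho(1)},\dots,x_{\rho(k)}$. For gfp start from a true formula and take the conjunction. ∎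

**Lemma 3.** For $k=1$ conditions 1 and 2 hold for every class $\mathcal C$.

*Proof.* There are finitely many atomic formulas in $x_1$, hence finitely many complete atomic types $\alpha$ in $x_1$. We claim that every $L^1_{\infty\omega}$-formula is equivalent to a Boolean combination of the atomic formulas and the sentences $\exists x_1\alpha$. Up to equivalence these generate a finite Boolean algebra, so an arbitrary conjunction or disjunction of its members is equivalent to a finite one and stays in it. For the quantifier, write a member as $\bigvee_i(\alpha_i\wedge\theta_i)$ with types $\alpha_i$ and sentences $\theta_i$ from the algebra, and use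
$$\exists x_1\bigvee_i(\alpha_i\wedge\theta_i)\equiv\bigvee_i(\exists x_1\alpha_i\wedge\theta_i).$$
The universal quantifier follows by negation. So condition 1 holds, and condition 2 by Lemma 2. ∎

It remains to prove Theorem A: for $k\ge2$ it refutes (2)⇒(1), and this completes Theorem B.

## 4. Plain words: long inductions, and the trouble with two positions

Where do inductions run long? On words. View a word of length $\ell$ as a structure on $[\ell]$ with the successor relation $\mathrm{Succ}$ and a unary letter predicate. The two-variable induction
$$R(x_1)\leftarrow \neg\exists x_2\,\mathrm{Succ}(x_1,x_2)\ \vee\ \exists x_2(\mathrm{Succ}(x_1,x_2)\wedge R(x_2))$$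
has as its $s$-th stage the set of positions $>\ell-s$. It needs $\ell$ steps, but its limit is the whole universe, defined by $x_1=x_1$. So one unbounded induction does not by itself produce a new definable relation. This is where the naive argument for (2)⇒(1) breaks, and it suggests looking for a counterexample among words.

Take, then, an infinite class of plain words with unbounded lengths. For $k\ge3$ this always fails. The induction
$$S(x_1,x_2)\leftarrow \mathrm{Succ}(x_1,x_2)\vee\exists x_3(\mathrm{Succ}(x_1,x_3)\wedge S(x_3,x_2))$$
uses three variables and defines the order $x_1<x_2$. No first-order formula over successor and letters does this on words of unbounded length. Recall the locality half of Gaifman's theorem: for each first-order $\varphi(x,y)$ there is $r$ such that $\varphi$ agrees on $(i,j)$ and $(i',j')$ whenever their $r$-neighbourhoods are isomorphic by a map taking $i\mapsto i'$, $j\mapsto j'$. There are finitely many windows of radius $r$. In a long word, choose many positions with pairwise distance at least $2r+2$; two of them, $i<j$, have equal windows. Their windows are disjoint with no successor edge in between, so swapping them shows that $(i,j)$ and $(j,i)$ have isomorphic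 $r$-neighbourhoods. Then $\varphi$ cannot define the order, and condition 2 fails.

The damage is done by a binary relation between positions that survives a quantifier. The remedy is to make structures in which a formula can still walk along a word, but in which quantifying one variable destroys all information except *one* position.

## 5. Words stored on $(k-1)$-element sets

Fix $k\ge2$. The vocabulary consists of a $k$-ary $Q$ and a $(k-1)$-ary $P$. Let $w$ be a word over $\{a,b\}$ of length $\ell\ge1$, let $V$ be a finite set with $|V|\ge k$, and let $\mathrm{pos}$ be a map from the $(k-1)$-element subsets of $V$ to $[\ell]$.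

**Definition (extension property).** (EP) For every set $B=\{b_1,\dots,b_{k-1}\}$ of $k-1$ distinct elements of $V$ and all $q_1,\dots,q_{k-1}\in[\ell]$ there is $c\in V\setminus B$ with
$$\mathrm{pos}\big((B\setminus\{b_l\})\cup\{c\}\big)=q_l\qquad\text{for all }l\in\{1,\dots,k-1\}.$$

**Definition (the structures).** If (EP) holds, $M(w,V,\mathrm{pos})$ has universe $V$ and

- $P(x_1,\dots,x_{k-1})$ iff the $x_l$ are distinct and letter number $\mathrm{pos}\{x_1,\dots,x_{k-1}\}$ of $w$ is $b$;
- $Q(x_1,\dots,x_k)$ iff the $x_l$ are distinct and $\mathrm{pos}\{x_2,\dots,x_k\}=\mathrm{pos}\{x_1,\dots,x_{k-1}\}+1$.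

Let $\mathfrak K$ be the class of all such structures.

*Example, $k=2$.* Now $\mathrm{pos}$ is a map $V\to[\ell]$, and (EP) says that for every $b$ and $q$ there is $c\ne b$ with $\mathrm{pos}(c)=q$: every position has at least two copies. For $w=aab$ take $V=\{1,\dots,6\}$ where $1,4$ have position $1$, where $2,5$ have position $2$, and where $3,6$ have position $3$. Then $P=\{3,6\}$ and $Q=(\{1,4\}\times\{2,5\})\cup(\{2,5\}\times\{3,6\})$: a word with fattened positions.

*Example, $k=3$.* Now $\mathrm{pos}$ colours the edges of a complete graph with $\ell$ colours. (EP) says: given two vertices $b_1,b_2$ and two colours $q_1,q_2$, some third vertex $c$ has edge $b_2c$ of colour $q_1$ and edge $b_1c$ of colour $q_2$. And $Q(x_1,x_2,x_3)$ says that the colour of $x_2x_3$ is one more than that of $x_1x_2$.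

**Lemma 4.** For every $\ell\ge1$ there are $V$ and $\mathrm{pos}$ with (EP). Moreover (EP) implies

(EP′) for every $(k-2)$-element $B'\subseteq V$ and every $q\in[\ell]$ there is $c\notin B'$ with $\mathrm{pos}(B'\cup\{c\})=q$.

In particular every position in $[\ell]$ is realised.

*Proof.* Choose the values of $\mathrm{pos}$ independently and uniformly. Fix $B$ (with its listing) and $\bar q$. For $c\notin B$ the $k-1$ sets $(B\setminus\{b_l\})\cup\{c\}$ are distinct, and different $c$ give different sets. So the events "$c$ is as required" are independent over $c$, each of probability $\ell^{-(k-1)}$. Hence (EP) fails with probability at most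
$$|V|^{k-1}\,\ell^{k-1}\,\big(1-\ell^{-(k-1)}\big)^{|V|-k+1},$$
which is $<1$ for large $|V|$ (for $\ell=1$ it is $0$ once $|V|\ge k$). For (EP′), choose $b\notin B'$ and apply (EP) to $B'\cup\{b\}$, asking that $b$ be replaced by some $c$ giving position $q$. ∎

## 6. Walking along the word in $L^k$

Say that an $L^k$-formula $\varphi(x_1,\dots,x_{k-1})$ *expresses* $X\subseteq[\ell]$ on $M(w,V,\mathrm{pos})$ if it holds exactly for the tuples of distinct elements $x_1,\dots,x_{k-1}$ whose position $\mathrm{pos}\{x_1,\dots,x_{k-1}\}$ lies in $X$. Let $D$ say that $x_1,\dots,x_{k-1}$ are distinct (for $k=2$: $x_1=x_1$). Then $D$ expresses $[\ell]$, while $P$ and $D\wedge\neg P$ express the sets of positions carrying $b$ and $a$. For a word $w$ and a position $i$ let $N_r(w,i)$ be the factor of length $2r+1$ centred at $i$ in $\#^rw\#^r$, the *window* of radius $r$ at $i$.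

**Lemma 5.** If $\varphi$ expresses $X$, then
$$\overrightarrow{\varphi}:=\exists x_k\big(Q(x_1,\dots,x_k)\wedge\varphi(x_2,\dots,x_k)\big),\qquad \overleftarrow{\varphi}:=\exists x_k\big(Q(x_k,x_1,\dots,x_{k-1})\wedge\varphi(x_k,x_1,\dots,x_{k-2})\big)$$
express $\{q\in[\ell]:q+1\in X\}$ and $\{q\in[\ell]:q-1\in X\}$. Consequently there are $L^k$-formulas which, on every structure in $\mathfrak K$, express $\{q:N_r(w,q)=\eta\}$ (for each $r$ and $\eta$), $\{q:q\le\ell-d\}$ and $\{\ell-d\}\cap[\ell]$ (for each $d\ge0$), and for each $d\ge1$ an $L^k$-sentence $\lambda_d$ that says $\ell=d$.

*Proof.* The substituted formulas are in $L^k$ by Lemma 1. Suppose $\overrightarrow\varphi$ holds. By definition of $Q$ the elements $x_1,\dots,x_k$ are distinct, and the position of $\{x_2,\dots,x_k\}$, which lies in $X$, is one more than that of $\{x_1,\dots,x_{k-1}\}$. Conversely let $x_1,\dots,x_{k-1}$ be distinct with position $q$ and $q+1\in X$. By (EP), replacing $x_1$, there is $x_k\notin\{x_1,\dots,x_{k-1}\}$ with $\mathrm{pos}\{x_2,\dots,x_k\}=q+1$. For $\overleftarrow\varphi$ argue in the same way: if it holds, then $\{x_k,x_1,\dots,x_{k-2}\}$ has position $q-1\in X$; conversely, if $q-1\in X$, (EP), now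 replacing $x_{k-1}$, gives $x_k\notin\{x_1,\dots,x_{k-1}\}$ with $\mathrm{pos}\{x_k,x_1,\dots,x_{k-2}\}=q-1$.

For windows: $d$-fold iteration of the arrow turns a formula for $X$ into one for $\{q:q+d\in X\}$ or $\{q:q-d\in X\}$. Applied to $P$ and to $D\wedge\neg P$ it says that the letter at distance $d$ is $b$, respectively $a$. Applied to $D$, negated, and conjoined with $D$, it says that the symbol there is $\#$. Conjoin $2r+1$ such formulas; if the centre of $\eta$ is $\#$, use a false formula.

Let $W_0=D$ and $W_{d+1}=\overrightarrow{W_d}$. Then $W_d$ expresses $\{q:q\le\ell-d\}$ and $W_d\wedge\neg W_{d+1}$ expresses $\{\ell-d\}\cap[\ell]$. Since all positions are realised,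
$$\lambda_d:=\exists x_1\cdots\exists x_{k-1}W_{d-1}\ \wedge\ \neg\exists x_1\cdots\exists x_{k-1}W_d$$
says that $\ell-d+1\ge1$ and not $\ell-d\ge1$, that is, $\ell=d$. ∎

**Lemma 6.** Let $w_1,w_2,\dots$ be words of strictly increasing lengths $\ell_1<\ell_2<\cdots$, let $M_n=M(w_n,V_n,\mathrm{pos}_n)\in\mathfrak K$ and $\mathcal C=\{M_n:n\ge1\}$. Then (ii) and (iii) of Theorem A hold for $\mathcal C$.

*Proof.* **Step 1: condition 1 fails, by counting.** For $I\subseteq\{1,2,\dots\}$ the $L^k_{\infty\omega}$-sentence $\bigvee_{n\in I}\lambda_{\ell_n}$ defines $\{M_n:n\in I\}$ within $\mathcal C$, because the $\ell_n$ are distinct. So different $I$ give inequivalent sentences. If each of them were equivalent on $\mathcal C$ to an $L^k$-formula, it would be equivalent to the universal closure of that formula, an $L^k$-sentence. But there are uncountably many $I$ and only countably many $L^k$-sentences.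

**Step 2: an unbounded induction.** Consider
$$R(x_1,\dots,x_{k-1})\leftarrow\big(D\wedge\neg\exists x_kQ(x_1,\dots,x_k)\big)\vee\exists x_k\big(Q(x_1,\dots,x_k)\wedge R(x_2,\dots,x_k)\big).$$
By the walking argument the first disjunct expresses $\{\ell\}$, and if $R^s$ consists of the distinct tuples with position $>\ell-s$, then the second disjunct adds those with $q+1\in[\ell]$ and $q+1>\ell-s$. So $R^{s}$ consists of the distinct tuples with position $>\ell-s$, for all $s$. The induction closes exactly at stage $\ell_n$ on $M_n$, and $\ell_n\to\infty$. ∎

What remains is to choose the words so that condition 2 holds. For this we must see what a quantifier does on $\mathfrak K$.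

## 7. What is left after one quantifier: coded relations

The *equality pattern* of a tuple $(b_l)_{l\in I}$ is the equivalence relation on $I$ with $l\sim l'$ iff $b_l=b_{l'}$. It is *discrete* if the entries are distinct. Let $M=M(w,V,\mathrm{pos})\in\mathfrak K$.

**Definition.** A relation $t\subseteq V^k$ is *$j$-free* if membership of $\bar a$ does not depend on $a_j$. A $j$-free $t$ is *coded* if there are a set $X\subseteq[\ell]$ and, for each non-discrete equivalence relation $\varepsilon$ on $[k]\setminus\{j\}$, a bit $\beta_\varepsilon$ such that

- if the $a_l$ ($l\ne j$) are distinct, then $\bar a\in t\iff\mathrm{pos}\{a_l:l\ne j\}\in X$;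
- if $(a_l)_{l\ne j}$ has non-discrete equality pattern $\varepsilon$, then $\bar a\in t\iff\beta_\varepsilon=1$.

The pair $(X,(\beta_\varepsilon))$ is the *code* of $t$.

*Example.* For $k=2$ there are no bits: a coded $2$-free relation is $\{(a_1,a_2):\mathrm{pos}(a_1)\in X\}$. For $k=3$ and $j=3$ there is one bit: $t$ contains the triples with $a_1\ne a_2$ whose edge $a_1a_2$ has colour in $X$, and either all or none of the triples with $a_1=a_2$.

Coded relations always come with their index $j$. All positions and all patterns are realised, so for fixed $j$ the map from coded $j$-free relations to codes is a bijection preserving order in both directions, where codes are ordered componentwise. It is thus an isomorphism of lattices. Unions, intersections and complements of coded $j$-free relations are coded, and so are the empty and the full relation.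

Monadic second-order logic (MSO) over a word $w$ uses the successor relation and the letter predicates on $[\ell]$. A bit is represented in MSO by a set variable required to be $\emptyset$ or $[\ell]$. That a code is *MSO-definable from other codes* means that its set and its bits are given by MSO formulas over $w$, in the other codes as set parameters, that do not depend on $M\in\mathfrak K$. *First-order definable* is meant likewise. Such definitions can be composed.

**Lemma 7 (composition).** Let $t$ be $j$-free and coded, let $\sigma:[k]\to[k]$, and let $j'$ be the least index outside $\sigma([k]\setminus\{j\})$. Then $t\circ\sigma$ is $j'$-free and coded, and its code is obtained from that of $t$ in a fixed way. For $\sigma=\mathrm{id}$ we have $j'=j$.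

*Proof.* Membership of $\bar a$ in $t\circ\sigma$ depends only on $(a_{\sigma(l)})_{l\ne j}$, hence not on $a_{j'}$. If $\sigma$ is injective on $[k]\setminus\{j\}$, it is a bijection onto $[k]\setminus\{j'\}$. Then $\{a_{\sigma(l)}:l\ne j\}=\{a_l:l\neq j'\}$, so $X$ is unchanged and the patterns are transported along the bijection. Otherwise $(a_{\sigma(l)})_{l\ne j}$ is never discrete, and its pattern, hence membership, is determined by the pattern of $(a_l)_{l\ne j'}$. In particular the new set is $\emptyset$ or $[\ell]$ according to one bit of $t$, and the new bits are bits of $t$. The last statement is clear. ∎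

*Literals* are the relations defined by atomic and negated atomic formulas over $\{Q,P,=\}$ in $x_1,\dots,x_k$. They are closed under $\circ\,\sigma$ and include $\emptyset$ and $V^k$. A *Boolean expression* uses $\cup$, $\cap$ and complement. For a relation $e$ put $\exists_je=\{\bar a:\text{there is }c\text{ with }\bar a[j\mapsto c]\in e\}$, and define $\forall_j e$ likewise.

**Lemma 8 (one quantifier).** Let $e(\bar y)$ be a Boolean expression in literals and coded relations $y_1,\dots,y_r$. Then $\exists_je(\bar y)$ is $j$-free and coded, and its code is MSO-definable, in fact first-order definable, from the codes of $\bar y$. The same holds for $\forall_j$.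

*Proof.* Let $y_i$ be $j_i$-free with code $(X_i,(\beta^i_\varepsilon))$.

**Step 1: membership of a tuple $\bar d$ in $e(\bar y)$, read off from positions and pattern.**

(A) *All $d_l$ are distinct.* Put $q_l=\mathrm{pos}\{d_i:i\ne l\}$. Then $\bar d\in y_i$ iff $q_{j_i}\in X_i$. The atom $Q(x_{\tau(1)},\dots,x_{\tau(k)})$ is false unless $\tau$ is a permutation, and then it holds iff $q_{\tau(1)}=q_{\tau(k)}+1$, because $\{d_{\tau(2)},\dots,d_{\tau(k)}\}$ omits index $\tau(1)$ and $\{d_{\tau(1)},\dots,d_{\tau(k-1)}\}$ omits $\tau(k)$. The atom $P(x_{\tau(1)},\dots,x_{\tau(k-1)})$ is false unless $\tau$ is injective, and then it says that letter $q_l$ is $b$, where $l$ is the omitted index. Equalities are determined. So $\bar d\in e(\bar y)$ iff $w\models\chi(q_1,\dots,q_k)$ for a fixed first-order formula $\chi$ in the codes.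

(B) *Exactly $k-1$ distinct entries, with pattern $\delta$.* Let $q$ be the position of the set of entries and $\{l,l'\}$ the two-element class of $\delta$. If $j_i\in\{l,l'\}$, then $(d_i')_{i'\neq j_i}$ lists the entries without repetition, so $\bar d\in y_i$ iff $q\in X_i$; here $d'_{i'}$ just means $d_{i'}$. Otherwise $y_i$ is decided by a bit. $Q$-atoms are false. A $P$-atom is false or says that letter $q$ is $b$, as determined by $\delta$. Equalities are determined by $\delta$. So $\bar d\in e(\bar y)$ iff $w\models\chi_\delta(q)$ for a fixed first-order $\chi_\delta$.

(C) *At most $k-2$ distinct entries, with pattern $\delta$.* $Q$- and $P$-atoms are false, equalities are determined, and the $k-1$ entries $(d_l)_{l\ne j_i}$ cannot be distinct, so each $y_i$ is decided by a bit. So $\bar d\in e(\bar y)$ iff $\chi_\delta$ holds, a fixed Boolean combination of bits.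

**Step 2: let $c$ vary.** Let $\bar b=(a_l)_{l\ne j}$; we decide whether $\bar a[j\mapsto c]\in e(\bar y)$ for some $c$.

- *$\bar b$ is distinct, with position $q$.* The choice $c=b_l$ gives case (B) with position $q$ and the pattern $\delta_l$ identifying exactly $j$ and $l$. A choice $c\notin\bar b$ gives case (A) with $q_j=q$. By (EP) the vector $(q_l)_{l\ne j}$ takes *all* values in $[\ell]^{k-1}$ as $c$ varies. So the condition is
$$\bigvee_{l\ne j}\chi_{\delta_l}(q)\ \vee\ \exists(q_l)_{l\ne j}\ \chi(q_1,\dots,q_k)\quad\text{with }q_j=q.$$
- *$\bar b$ has exactly $k-2$ distinct entries.* A choice of $c$ among the entries gives case (C). A new $c$ gives case (B) with a pattern $\delta$ determined by that of $\bar b$ and, by (EP′), with an arbitrary position; this contributes $\exists q\,\chi_\delta(q)$. So the condition is a sentence determined by the pattern of $\bar b$.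
- *$\bar b$ has at most $k-3$ distinct entries.* Old and new $c$ both give case (C), and a new $c$ exists since $|V|\ge k$. The condition is a Boolean combination of bits determined by the pattern of $\bar b$.

The first item gives the set of the code, the other two give its bits. For $\forall_j$ take complements. ∎

This is the remedy announced in Section 4. A $k$-tuple carries $k$ positions, but they are independent of each other, and a quantifier keeps exactly one of them.

**Corollary 9.** For every $L^k$-formula $\varphi$ the relation $\varphi$ is, on all structures of $\mathfrak K$, a fixed Boolean expression in literals and coded relations whose codes are given by first-order formulas over $w$ that do not depend on the structure.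

*Proof.* Induction on $\varphi$: atoms are literals, Boolean connectives are clear, and quantifiers are Lemma 8, composing first-order definitions. ∎

## 8. One-letter words: parity escapes $L^k$

Let us try the simplest words.

**Proposition 10.** Let $\mathcal C$ be a class of structures $M(a^\ell,V,\mathrm{pos})\in\mathfrak K$ in which $\ell$ is unbounded. Then condition 2 fails on $\mathcal C$.

*Proof.* The system
$$R_0(x_1,\dots,x_{k-1})\leftarrow(D\wedge\neg\exists x_kQ(x_1,\dots,x_k))\vee\exists x_k(Q(x_1,\dots,x_k)\wedge R_1(x_2,\dots,x_k)),$$
$$R_1(x_1,\dots,x_{k-1})\leftarrow\exists x_k(Q(x_1,\dots,x_k)\wedge R_0(x_2,\dots,x_k))$$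
uses $k$ variables, and by the walking argument the limit of $R_0$ consists of the distinct tuples with $\ell-\mathrm{pos}$ even. Suppose $\varphi\in L^k$ defines this relation on $\mathcal C$. Apply Corollary 9 to $\varphi$ and then Lemma 8 to $\exists x_k\varphi$, which defines the same relation because it does not depend on $x_k$. It is coded as a $k$-free relation, and the set of its code is given by one first-order formula $\Theta(q)$ over $a^\ell$. So $a^\ell\models\Theta(q)$ iff $\ell-q$ is even, for unboundedly many $\ell$. Rewrite successor by the order and let $r$ be the quantifier rank. Finite linear orders with at least $2^r$ elements agree on first-order sentences of rank at most $r$; playing the corresponding games to the left and to the right of a marked point shows that $\Theta(q)\leftrightarrow\Theta(q+1)$ as soon as $q$ and $q+1$ both have at least $2^r$ positions on either side. This contradicts parity. ∎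

Restricting the lengths, say to $\ell=n!$, does not help: the two-valued parity pattern along the word stays, and windows in the middle of $a^\ell$ all look alike. This tells us what the words must do. Coded relations are sets of positions, and inductions on them will turn out to be MSO-definable over $w$. By the correspondence between MSO and finite monoids, they can count modulo a fixed number, and more generally compute in a fixed finite monoid. On the other side, $L^k$ can read windows of fixed radius. So the words must have two features: at every position, the value of what lies to the left and to the right must be visible in a window of fixed radius, for every finite monoid; and sentences must become constant.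

## 9. Words in which every regular property is local

Put $u_1=a$, $v_1=b$ and, with $N=n!$,
$$u_{n+1}=u_n^{2N}v_n^{N}(u_n^{N}v_n^{N})^{N-1},\qquad v_{n+1}=u_n^{2N}v_n^{N}(u_n^{N}v_n^{N})^{2N-1}.$$
The large powers are there to make finite monoids lose track. The two words differ only by a power too, but they differ visibly, and the long run $u_n^{2N}$ marks the beginning of each of them.

*Example.* For $n=1$ we have $N=1$, so $u_2=aab$ and $v_2=aabab$. For $n=2$ we have $N=2$, so $u_3=u_2^4v_2^2u_2^2v_2^2$, of length $12+10+6+10=38$, and $v_3=u_2^4v_2^2(u_2^2v_2^2)^3$, of length $22+3\cdot16=70$. For counting the letter $a$ modulo $2$ (a monoid with two elements): $u_3$ contains $4\cdot2+2\cdot3+2\cdot2+2\cdot3=24$ letters $a$ and $v_3$ contains $14+3\cdot10=44$, both even, while $u_2$ and $v_2$ contain $2$ and $3$.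

For $n\ge m$ the recursion gives a canonical factorisation of $u_n$ (and of $v_n$) into *level-$m$ blocks* $u_m,v_m$. The lengths $|u_n|$ are strictly increasing.

**Lemma 11 (monoids cannot tell the blocks apart).** Let $h:\{a,b\}^*\to M$ be a morphism to a finite monoid and $m=|M|+1$. There is an idempotent $g\in M$ with $h(u_n)=h(v_n)=g$ for all $n\ge m$.

*Proof.* Let $n=|M|$ and $N=n!$. For $x\in M$ two of $x^1,\dots,x^{n+1}$ coincide, so there are $1\le i,p\le n$ with $x^i=x^{i+p}$. Since $N\ge i$ and $p\mid N$, we get $x^N=x^{2N}$. So $N$-th powers are idempotent; in particular $e=h(u_n)^N$, $f=h(v_n)^N$ and $g:=(ef)^N$ are. Now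
$$h(u_{n+1})=e^2f(ef)^{N-1}=(ef)^N=g,\qquad h(v_{n+1})=e^2f(ef)^{2N-1}=(ef)^{2N}=g.$$
For larger indices, $u_{n'}$ and $v_{n'}$ are non-empty products of copies of $u_{n+1},v_{n+1}$, and $g$ is idempotent. ∎

**Lemma 12 (windows can tell the blocks apart).** For every $m$ there is $r_m$ such that for all $n\ge m$ and all positions $i$ of $u_n$, the window $N_{r_m}(u_n,i)$ determines, by a rule independent of $n$, whether $i$ is the first position of a level-$m$ block of $u_n$ and, if so, whether this block is $u_m$ or $v_m$.

*Proof.* Induction on $m$. Level-1 blocks are letters, so $r_1=0$. Let $r_m$ be given, $N=m!$ and $n\ge m+1$.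

**Step 1: recognise level-$(m+1)$ blocks from the sequence of level-$m$ blocks.** Write the level-$m$ factorisation of $u_n$ as a word $z$ over letters $A$ (for $u_m$) and $B$ (for $v_m$). Then $z$ is a non-empty concatenation of factors
$$s=A^{2N}B^N(A^NB^N)^{N-1},\qquad t=A^{2N}B^N(A^NB^N)^{2N-1}=s\,(A^NB^N)^N,$$
one for each level-$(m+1)$ block: $s$ for $u_{m+1}$, $t$ for $v_{m+1}$. Both begin with $A$ and end with $B$, so each maximal run of $A$'s in $z$ lies inside a single factor. It has length $2N$ at the beginning of a factor and length $N$ elsewhere. Hence:

- $p$ is the start of a factor iff $z_p\cdots z_{p+2N-1}=A^{2N}$ and ($p=1$ or $z_{p-1}=B$).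
- If $p$ is the start of a factor, the factor is $t$ iff position $p+|s|+N$ exists in $z$ and carries $B$. Indeed, if the factor is $t$, then $s$ is followed by $A^NB$. If it is $s$, then $s$ is followed by the end of $z$ or by $A^{2N}$, whose letter number $N+1$ is $A$.

(For $m=1$: $s=aab$, $t=aabab$. A factor starts where $aa$ starts, and it is $aabab$ iff the letter four places after its start is $b$.)

**Step 2: read the needed letters of $z$ from a window.** A level-$(m+1)$ block start is a level-$m$ block start. So let $i$ be a level-$m$ block start, corresponding to the letter $z_p$. By Step 1, all we need is $z_{p-1}$ (or its absence) and the letters $z_p,\dots,z_{p+|s|+N}$ (or the place where $z$ ends). Put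
$$L=\max(|u_m|,|v_m|),\qquad r_{m+1}=r_m+(|s|+N+1)L.$$
The window of radius $r_{m+1}$ at $i$ contains the window of radius $r_m$ at every position of $u_n$ at distance at most $(|s|+N+1)L$ from $i$. So it tells which of these places lie in $u_n$, which are level-$m$ block starts, and of which type. In particular it tells whether $i$ itself is a level-$m$ block start. The start of block $p-1$ is the last level-$m$ block start before $i$, at distance at most $L$; it exists iff $i>1$. If the start and the type of block $p+x$ are known, then the position right after this block is either outside $u_n$, or it is the start of block $p+x+1$, at distance at most $(x+1)L$ from $i$. Following the blocks up to $x+1=|s|+N$ stays within the allowed distance. ∎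

Recall the theorem of Büchi, Elgot and Trakhtenbrot: MSO-definable sets of words are regular, that is, of the form $h^{-1}(F)$ for a morphism $h$ to a finite monoid and a subset $F$ of it. For an MSO formula $\Theta(q)$, the set of words with one marked position satisfying $\Theta$ is regular. Restricting a recognising morphism to unmarked letters gives a finite monoid $M$, a morphism $h:\{a,b\}^*\to M$ and $F\subseteq M\times\{a,b\}\times M$ with
$$w\models\Theta(i)\iff(h(w_{<i}),w_i,h(w_{>i}))\in F. \tag{2}$$

**Lemma 13 (MSO is local on the $u_n$).** For every MSO formula $\Theta(q)$ there are $n_0$, $r$ and a set $\mathcal H$ of windows such that for all $n\ge n_0$ and all $i$: $u_n\models\Theta(i)$ iff $N_r(u_n,i)\in\mathcal H$. For every MSO sentence, the truth value on $u_n$ is constant for all large $n$.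

*Proof.* Take $h,M,F$ as in (2), $m=|M|+1$, $g$ from Lemma 11, $L=\max(|u_m|,|v_m|)$, $n_0=m$ and $r=r_m+L$. Let $w=u_n$ with $n\ge m$, and let $i$ lie in the level-$m$ block $T$ starting at $j\le i$; put $o=i-j$.

**Step 1: only $T$, $o$ and the two ends matter.** A non-empty product of level-$m$ blocks has $h$-value $g$. So
$$h(w_{<i})=\gamma\,h(T[1..o]),\qquad h(w_{>i})=h(T[o+2..|T|])\,\gamma',$$
with $\gamma=1$ if $j=1$ and $\gamma=g$ otherwise, and $\gamma'=1$ if $T$ is the last block and $\gamma'=g$ otherwise.

**Step 2: the window sees them.** The position $j$ is the last level-$m$ block start $\le i$, and $i-L<j$. The window of radius $r$ at $i$ contains the windows of radius $r_m$ at all positions within distance $L$, so by Lemma 12 it determines $j$ relative to $i$, hence $o$, and the type of $T$. Since $j-1\ge i-L$ and $j+|T|\le i+L$, it also shows whether $j-1$ and $j+|T|$ lie outside the word. The letter $w_i$ is its centre. So $N_r(u_n,i)$ determines whether the right side of (2) holds, by a rule that is the same for all $n\ge n_0$. Let $\mathcal H$ be the set of windows $N_r(u_n,i)$ with $n\ge n_0$ and $u_n\models\Theta(i)$.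

For a sentence, take a morphism recognising the set of words that satisfy it; then $h(u_n)=g$ for all $n\ge|M|+1$. ∎

**The class.** For each $n\ge1$ fix one $M_n=M(u_n,V_n,\mathrm{pos}_n)\in\mathfrak K$, which exists by Lemma 4, and let $\mathcal C=\{M_n:n\ge1\}$ and $\ell_n=|u_n|$. By Lemma 6, (ii) and (iii) of Theorem A hold for $\mathcal C$. What remains is (i).

## 10. Separating quantifiers from recursion in $\mathrm{LFP}^k$

We would like to say that fixed points over $\mathfrak K$ are MSO-definable over $w$, since least fixed points of operators on sets can be expressed with set quantifiers. The obstacle is that the variables $S_j$ of an induction are $k$-ary: they see all $k$ positions $q_1,\dots,q_k$ of a tuple at once, so they are relations between positions, not sets of them. The way around is that such information only survives as long as no quantifier is applied, and the quantifier-free part of a recursion, with the quantified parts held fixed, closes after a bounded number of steps. So we eliminate the quantifier-free recursion by unfolding, and recurse only on the quantified parts, which are coded.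

**Lemma 14 (normal form).** Let $\varphi$ be an $\mathrm{LFP}^k$-formula in negation normal form with free relation variables $Z_1,\dots,Z_p$. There are indices $j_1,\dots,j_s$, an expression $\mathsf B$ built with $\cup,\cap$, and for every structure monotone operators $T_1(\bar Z),\dots,T_s(\bar Z)$, with all values of $T_i$ being $j_i$-free, such that
$$\varphi(\bar Z)=\mathsf B\big(\text{literals},\ (Z_h\circ\sigma)_{h,\sigma},\ T_1(\bar Z),\dots,T_s(\bar Z)\big). \tag{3}$$
Moreover, for structures in $\mathfrak K$:

(MSO) If $Z_h=e_h(\bar y)$ for Boolean expressions $e_h$ in literals and coded relations $\bar y$, then each $T_i(\bar e(\bar y))$ is coded, with code MSO-definable from the codes of $\bar y$ by formulas that depend only on $\varphi$, $\bar e$ and the indices of $\bar y$.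

*Example.* Let $k=2$, let $\sigma$ be the swap, and consider $S(x_1,x_2)\leftarrow Q(x_1,x_2)\vee S(x_2,x_1)\vee\exists x_2S(x_1,x_2)$. The quantified part is $T(S)=\exists_2S$. With $T(S)$ replaced by a fixed $2$-free $t$, the recursion $S=Q\cup S\circ\sigma\cup t$ closes after two steps, with least solution $F(t)=Q\cup Q\circ\sigma\cup t\cup t\circ\sigma$. What is left is a recursion on $t$ alone, namely $t=\exists_2F(t)$. If $t$ has code $X$, then $\exists_2F(t)$ has code $[\ell]$ if $\ell\ge2$ or $X\ne\emptyset$, and code $\emptyset$ otherwise: if $\ell\ge2$, every element has a $Q$-neighbour in one of the two directions, and if $X\neq\emptyset$, then $\exists_2(t\circ\sigma)$ is everything. So the least solution is $V^2$ for $\ell\ge2$ and $\emptyset$ for $\ell=1$, and $F$ of it is the limit of the original induction, again $V^2$ or $\emptyset$.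

*Proof.* Induction on $\varphi$.

**Step 1: literals, atoms, $\wedge$, $\vee$.** Vocabulary literals need no operators. An atom $Z_h(x_{\sigma(1)},\dots,x_{\sigma(k)})$ is $Z_h\circ\sigma$. For $\wedge,\vee$ join the lists of operators and combine the expressions by $\cap,\cup$.

**Step 2: quantifiers, where new operators appear.** For $\exists x_j\varphi$ take one operator $T(\bar Z)=\exists_j\,\varphi(\bar Z)$ and $\mathsf B=T$. It is $j$-free, and monotone because $\varphi$ is positive in $\bar Z$. For (MSO) let $Z_h=e_h(\bar y)$. Then $Z_h\circ\sigma$ is the Boolean expression $e_h$ applied to literals and the relations $\bar y\circ\sigma$, which are coded by Lemma 7. By (3) for $\varphi$ and the induction hypothesis, $\varphi(\bar e(\bar y))$ is a Boolean expression in literals and coded relations whose codes are MSO-definable from those of $\bar y$. Apply Lemma 8. The case of $\forall x_j\varphi$ is the same with $\forall_j$.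

**Step 3: least fixed points; eliminate the quantifier-free recursion.** Consider $[\mathrm{lfp}_{i_0}\,S_1,\dots,S_m:\psi_1,\dots,\psi_m](x_{\rho(1)},\dots,x_{\rho(k)})$. By the induction hypothesis, with one common list of operators,
$$\psi_j(\bar S,\bar Z)=\mathsf B_j\big(\text{lit},\ \bar S\circ\sigma,\ \bar Z\circ\sigma,\ T_1(\bar S,\bar Z),\dots,T_s(\bar S,\bar Z)\big).$$
For $\bar t=(t_1,\dots,t_s)$ with $t_i$ being $j_i$-free, put
$$H(\bar S,\bar Z,\bar t)=\big(\mathsf B_j(\text{lit},\bar S\circ\sigma,\bar Z\circ\sigma,\bar t)\big)_{j\le m},$$
and let $F(\bar Z,\bar t)$ be the least $\bar S$ with $\bar S=H(\bar S,\bar Z,\bar t)$.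

Fix $\bar Z$, $\bar t$ and $\bar a$. Whether $\bar a\circ\sigma\in H_j(\bar S,\bar Z,\bar t)$ depends, as far as $\bar S$ is concerned, only on the truth values "$\bar a\circ\sigma\sigma'\in S_h$". So the iteration of $H$ in $\bar S$, restricted to the $mk^k$ truth values "$\bar a\circ\sigma\in S_h$" ($h\le m$, $\sigma:[k]\to[k]$), is a self-contained monotone iteration of $mk^k$ bits. Started from all zeros it increases, so it stabilises after at most $mk^k$ steps. This bound does not depend on $\bar a$ or on the structure. Hence $F$ is the $mk^k$-th iterate of $H$ from $\bar S=\emptyset$. Unfolding it and using (1),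
$$F_j(\bar Z,\bar t)=\mathsf E_j(\text{lit},\ \bar Z\circ\sigma,\ \bar t\circ\sigma) \tag{4}$$
with a fixed $\cup,\cap$-expression $\mathsf E_j$. In particular $F$ is monotone.

**Step 4: recurse on the quantified parts only.** Let $\bar S^\infty(\bar Z)$ be the least fixed point of $\bar S\mapsto\bar\psi(\bar S,\bar Z)$. Let $\bar t^\infty(\bar Z)$ be the least fixed point of the monotone operator
$$\Gamma_{\bar Z}(\bar t)=\bar T(F(\bar Z,\bar t),\bar Z)$$
on tuples of $j_i$-free relations. We claim
$$\bar S^\infty(\bar Z)=F(\bar Z,\bar t^\infty(\bar Z)). \tag{5}$$
Suppress $\bar Z$ and note that $\bar\psi(\bar S)=H(\bar S,\bar T(\bar S))$. Let $S^*=F(\bar t^\infty)$. Then $\bar T(S^*)=\Gamma(\bar t^\infty)=\bar t^\infty$ and $H(S^*,\bar t^\infty)=S^*$, so $\bar\psi(S^*)=S^*$ and therefore $\bar S^\infty\subseteq S^*$. Conversely let $t'=\bar T(\bar S^\infty)$. Then $H(\bar S^\infty,t')=\bar\psi(\bar S^\infty)=\bar S^\infty$, so $F(t')\subseteq\bar S^\infty$ by minimality of $F(t')$. Hence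
$$\Gamma(t')=\bar T(F(t'))\subseteq\bar T(\bar S^\infty)=t',$$
so $\bar t^\infty\subseteq t'$, and $S^*=F(\bar t^\infty)\subseteq F(t')\subseteq\bar S^\infty$.

**Step 5: put the fixed point into the form (3).** By (4) and (5) the value of the formula is $\mathsf E_{i_0}(\text{lit},\bar Z\circ\sigma,\bar t^\infty(\bar Z)\circ\sigma)\circ\rho$. By (1) this has the form (3) with operators of the form $t^\infty_i(\bar Z)\circ\sigma$. They are monotone in $\bar Z$, since $\Gamma_{\bar Z}$ is monotone in $\bar Z$, and $j'$-free for $j'$ the least index outside $\sigma([k]\setminus\{j_i\})$.

**Step 6: (MSO) for least fixed points.** Let $\bar Z=\bar e(\bar y)$, and let $\bar t$ be coded, with $t_i$ of index $j_i$. By (4), $F_j(\bar e(\bar y),\bar t)$ is a Boolean expression in literals and the relations $\bar y\circ\sigma$, $\bar t\circ\sigma$, which are coded by Lemma 7; and so is each $Z_h$. The induction hypothesis for the $\psi_j$, with $\bar S=F(\bar e(\bar y),\bar t)$ and $\bar Z=\bar e(\bar y)$, shows that $\Gamma_{\bar Z}(\bar t)$ is coded, with code MSO-definable from the codes of $\bar y,\bar t$. Since $\emptyset$ is coded, all iterates of $\Gamma_{\bar Z}$ from $\emptyset$ are coded, hence so is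 $\bar t^\infty$. Under the isomorphism between coded relations and codes, $\Gamma_{\bar Z}$ becomes a monotone MSO-definable operator $G$ on the finite lattice of tuples of codes, and the code of $\bar t^\infty$ is the least fixed point of $G$. This is the intersection of all tuples of codes $\bar X$ with $G(\bar X)\subseteq\bar X$. It is MSO-definable by universal quantification over set variables, those standing for bits being required to be $\emptyset$ or $[\ell]$. Finally, compose with $\sigma$ by Lemma 7.

**Step 7: greatest fixed points.** Define $F$ as the greatest fixed point of $H$ in $\bar S$. It is the $mk^k$-th iterate from the full relations, so (4) holds again. Let $\bar t^\infty$ be the greatest fixed point of $\Gamma$ and $\bar S^\infty$ that of $\bar\psi$. As before $S^*=F(\bar t^\infty)$ satisfies $\bar\psi(S^*)=S^*$, so $S^*\subseteq\bar S^\infty$. With $t'=\bar T(\bar S^\infty)$ we have $H(\bar S^\infty,t')=\bar S^\infty$, so $\bar S^\infty\subseteq F(t')$. Then $t'=\bar T(\bar S^\infty)\subseteq\bar T(F(t'))=\Gamma(t')$, so $t'\subseteq\bar t^\infty$ and $\bar S^\infty\subseteq F(t')\subseteq F(\bar t^\infty)=S^*$. So (5) holds. For (MSO), the full relation is coded, so all iterates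 of $\Gamma$ from it are coded, and the code of $\bar t^\infty$ is the union of all tuples of codes $\bar X$ with $\bar X\subseteq G(\bar X)$. The rest is unchanged. ∎

## 11. Collapse of $\mathrm{LFP}^k$ on $\mathcal C$, and the two theorems

*Proof of Theorem A (i).* Let $\varphi$ be an $\mathrm{LFP}^k$-formula without free relation variables.

**Step 1: reduce to coded relations.** By Lemma 14 with $p=0$, on all $M\in\mathfrak K$ the relation $\varphi$ is a fixed $\cup,\cap$-combination of literals and coded relations $T_i$, whose codes are given by MSO formulas $\Theta_i(q)$ and MSO sentences $\beta_{i,\varepsilon}$ over $w$ that do not depend on $M$. Literals are in $L^k$. So it suffices to define each $T_i$ by an $L^k$-formula on $\mathcal C$. Let $T_i$ be $j$-free.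

**Step 2: the distinct tuples.** We want an $L^k$-formula in $x_1,\dots,x_{k-1}$ that expresses $\{q:u_n\models\Theta_i(q)\}$ on every $M_n$. Take $n_0,r,\mathcal H$ for $\Theta_i$ from Lemma 13, and use the formulas of Lemma 5 to form the disjunction of

- $\neg\bigvee_{n<n_0}\lambda_{\ell_n}\wedge\bigvee_{\eta\in\mathcal H}$ "$N_r(w,\mathrm{pos})=\eta$", a finite disjunction, as there are finitely many words of length $2r+1$ over $\{a,b,\#\}$;
- for each $n<n_0$: $\lambda_{\ell_n}\wedge\bigvee\{\text{"}\mathrm{pos}=\ell-d\text{"}:0\le d<\ell_n,\ u_n\models\Theta_i(\ell_n-d)\}$.

On $M_n$ with $n\ge n_0$ only the first part is active, and it is correct by Lemma 13. On $M_n$ with $n<n_0$ only the part for this $n$ is active, because the lengths $\ell_n$ are distinct; it lists the right positions one by one. Substitute the variables $x_l$ ($l\ne j$) for $x_1,\dots,x_{k-1}$, by Lemma 1.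

**Step 3: the non-discrete patterns.** Let $\varepsilon$ be a non-discrete pattern on $[k]\setminus\{j\}$. By Lemma 13 the truth value of $\beta_{i,\varepsilon}$ on $u_n$ is constant for large $n$. Correcting the finitely many exceptions with the sentences $\lambda_{\ell_n}$ gives an $L^k$-sentence $\beta'_{i,\varepsilon}$ equivalent on $\mathcal C$ to the bit. Use the disjunct "$(x_l)_{l\ne j}$ has pattern $\varepsilon$" $\wedge\ \beta'_{i,\varepsilon}$.

**Step 4: assemble.** The disjunction of the formulas of Steps 2 and 3 defines $T_i$ on every $M_n$. Putting these into the combination from Step 1 gives an $L^k$-formula $\varphi'$ that defines the same $k$-ary relation as $\varphi$ on each $M_n$. If $\varphi$ has fewer than $k$ free variables, quantify the superfluous free variables of $\varphi'$ existentially; the relation does not depend on them. So condition 2 holds on $\mathcal C$. ∎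

*Proof of Theorem A.* For $k\ge2$ take $\mathcal C=\{M_n:n\ge1\}$. Part (i) was just proved, and parts (ii) and (iii) are Lemma 6. ∎

*Proof of Theorem B.* The implication (1)⇒(2) is Lemma 2. For $k=1$ both conditions hold for every class by Lemma 3, so (2)⇒(1) holds. For $k\ge2$, the class of Theorem A satisfies condition 2 and not condition 1. ∎
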